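\title{The finite-infinite intersection property and projections from the bidual}

\begin{abstract}
A real Banach space that is the range of a norm one projection on its bidual has the finite-infinite intersection property: a family of closed balls has a common point as soon as each finite subfamily has one. We show that the converse fails. There is a separable space with this property that is not complemented in its bidual by any bounded projection, and $\ell_1$ has an equivalent norm with this property that admits no norm one projection from the bidual. The converse does hold for spaces that contain no isomorphic copy of $\ell_1$, and the projection is then unique.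
\end{abstract}

\section{Introduction}\label{sec:intro}

All Banach spaces are real, all subspaces are norm closed, and a space $X$ is identified with its canonical image in $X^{**}$. We write $B_X[x,r]$ for the closed ball of center $x$ and radius $r>0$, and $B_X$ for the closed unit ball. A \emph{projection} is a bounded linear idempotent. A subspace $Y$ of $Z$ is \emph{complemented} in $Z$ if it is the range of a projection on $Z$, and \emph{constrained} (or $1$-complemented) if it is the range of a projection of norm $1$. A projection with nonzero range has norm at least $1$, so for $Y\neq\{0\}$ ``norm $1$'' and ``norm at most $1$'' mean the same.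

The space $X$ has the \emph{finite-infinite intersection property} $IP_{f,\infty}$ if every family of closed balls in $X$ with empty intersection contains a finite subfamily with empty intersection. This is a compactness property of balls. A dual space has it, because its closed balls are weak* compact. It passes to constrained subspaces: let $Z$ have the property, let $P$ be a norm $1$ projection of $Z$ onto $Y$, and suppose that every finite subfamily of the balls $B_Y[y_i,r_i]$ intersects; the balls $B_Z[y_i,r_i]$ then have a common point $z$, and $\|Pz-y_i\|=\|P(z-y_i)\|\le r_i$ for all $i$. The property is not automatic. In $c_0$, with unit vectors $u_n$, the balls $B_{c_0}[2u_n,1]$ with $n\le m$ all contain $u_1+\dots+u_m$, but a point common to all the balls would have every coordinate at least $1$.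

Thus constrained subspaces of dual spaces have the $IP_{f,\infty}$. A constrained subspace of some dual space is constrained in its own bidual (Lemma~\ref{lem:dual}), so to ask whether there are other examples is to ask the following question, posed in \cite{AC}.

\medskip
\noindent\textbf{Question.} \emph{If $X\neq\{0\}$ has the $IP_{f,\infty}$, is $X$ constrained in $X^{**}$?}
\medskip

There is a reason to guess yes. We shall see in Section~\ref{sec:sub} that a nonzero $X$ has the $IP_{f,\infty}$ exactly when it is constrained in $X+\mathbb Rx^{**}$ for every $x^{**}\in X^{**}$: the identity of $X$ extends with norm $1$ by one dimension in every direction. For functionals, the one-dimensional step and Zorn's lemma give the Hahn--Banach theorem. Here the second step is already of another kind. Once $P$ is defined on $X_1=X+\mathbb Rx_1^{**}$, extending it to $x_2^{**}$ requires a common point of the balls with centers $P\xi$ and radii $\|x_2^{**}-\xi\|$, $\xi\in X_1$, and these balls need not contain $x_2^{**}$ even when taken in $X^{**}$. The answer to the question is no.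

\begin{theorem}\label{thm:A}
There is a separable Banach space $X\ne\{0\}$ with the $IP_{f,\infty}$ such that no bounded linear projection of $X^{**}$ has range $X$. In particular, $X$ is not constrained in $X^{**}$. Moreover, $X$ is not isomorphic to a complemented subspace of any dual space.
\end{theorem}

Every counterexample must contain $\ell_1$.

\begin{theorem}\label{thm:B}
If $X\neq\{0\}$ has the $IP_{f,\infty}$ and contains no isomorphic copy of $\ell_1$, then $X$ is constrained in $X^{**}$, and the norm $1$ projection of $X^{**}$ onto $X$ is unique.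
\end{theorem}

And $\ell_1$ itself, suitably renormed, is a counterexample.

\begin{theorem}\label{thm:C}
The space $\ell_1$ has an equivalent norm with the $IP_{f,\infty}$ under which it is not constrained in its bidual, although for each $\varepsilon>0$ there is a projection of norm at most $1+\varepsilon$ of the bidual onto it. If $E$ is constrained in $E^{**}$, or $E=\{0\}$, then $\ell_1\oplus E$ has an equivalent norm with the $IP_{f,\infty}$ under which it is not constrained in its bidual.
\end{theorem}

Both counterexamples come from one construction, which turns the question into a question about a quotient map $\rho:A\to Q$ of a reflexive space. Each point of $Q$ has a preimage of the same norm, and this yields the $IP_{f,\infty}$. A projection from the bidual would yield a \emph{linear} choice of preimages, and this can be impossible. Section~\ref{sec:lift} shows the mechanism in finite dimensions, Section~\ref{sec:constr} moves it into a bidual, and Sections~\ref{sec:C} and~\ref{sec:A} prove Theorems~\ref{thm:C} and~\ref{thm:A}. Theorem~\ref{thm:B} is proved in Section~\ref{sec:B}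 by a Baire category argument.

\section{Substitutes and almost constrained subspaces}\label{sec:sub}

A subspace $Y$ of $Z$ is \emph{almost constrained} in $Z$ if every family of closed balls centered at points of $Y$ that intersects in $Z$ also intersects in $Y$. For a given $z\in Z$, the most demanding family of such balls containing $z$ consists of the balls with center $y$ and radius $\|z-y\|$. We call $y_0\in Y$ a \emph{substitute} for $z$ in $Y$ if
\[
\|y_0-y\|\le\|z-y\|\qquad\text{for all }y\in Y .
\]

\begin{lemma}\label{lem:sub}
Let $Y\ne\{0\}$ be a subspace of $Z$.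
\begin{enumerate}
\item[(a)] $Y$ is almost constrained in $Z$ if and only if every $z\in Z$ has a substitute in $Y$, if and only if $Y$ is constrained in $Y+\mathbb Rz$ for every $z\in Z$.
\item[(b)] A linear map $P:Z\to Y$ is a norm $1$ projection onto $Y$ if and only if $Pz$ is a substitute for $z$ for every $z\in Z$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A point of $Y$ is its own substitute. Let $Y$ be almost constrained and $z\notin Y$. The balls with center $y\in Y$ and radius $\|z-y\|>0$ contain $z$, and a common point in $Y$ is a substitute. Conversely, a substitute for $z$ lies in every ball centered in $Y$ that contains $z$. For the second equivalence let $z\notin Y$. A projection of $Y+\mathbb Rz$ onto $Y$ has the form $y+tz\mapsto y+ty_0$ with $y_0\in Y$. Dividing by $t\neq0$ shows that $\|y+ty_0\|\le\|y+tz\|$ holds for all $y,t$ exactly when $y_0$ is a substitute for $z$.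

(b) If $P$ is a norm $1$ projection, then $\|Pz-y\|=\|P(z-y)\|\le\|z-y\|$. If each $Pz$ is a substitute for $z$, then $y=0$ gives $\|Pz\|\le\|z\|$, and for $z\in Y$ the choice $y=z$ gives $Pz=z$.
\end{proof}

So almost constrained means that substitutes exist, and constrained means that they can be chosen linearly. The next lemma is a known fact that places the $IP_{f,\infty}$ in this setting; we include a proof.

\begin{lemma}\label{lem:IP}
$X$ has the $IP_{f,\infty}$ if and only if every $x^{**}\in X^{**}$ has a substitute in $X$, that is, if and only if $X$ is almost constrained in $X^{**}$.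
\end{lemma}

\begin{proof}
Assume that substitutes exist, and let every finite subfamily of the balls $B_X[x_i,r_i]$ intersect. The balls $B_{X^{**}}[x_i,r_i]$ are weak* compact and have the finite intersection property, so they have a common point $x^{**}$. A substitute for $x^{**}$ lies in every $B_X[x_i,r_i]$.

Conversely, let $X$ have the $IP_{f,\infty}$ and fix $x^{**}$. A common point of the balls $B_X[x,\|x^{**}-x\|+\varepsilon]$, $x\in X$, $\varepsilon>0$, is a substitute for $x^{**}$, so it suffices to show that finitely many balls $B_X[x_j,r_j]$, $j\le n$, with $\|x^{**}-x_j\|<r_j$ intersect. Give $X^n$ the maximum norm, and put $p=(x_j/r_j)_{j\le n}$ and $M=\{(u/r_j)_{j\le n}:u\in X\}$. We need $\operatorname{dist}(p,M)<1$. By the Hahn--Banach theorem this distance is the supremum of $f(p)$ over the functionals $f=(f_1,\dots,f_n)$ with $\sum\|f_j\|\le1$ that vanish on $M$, which means $\sum f_j/r_j=0$. For such $f$,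
\[
f(p)=\sum_j\frac{f_j(x_j)}{r_j}=\sum_j\frac{\langle x_j-x^{**},f_j\rangle}{r_j}\le\max_j\frac{\|x_j-x^{**}\|}{r_j}<1 .\qedhere
\]
\end{proof}

Finally, among dual spaces that contain $X$, the bidual is the best one to project from.

\begin{lemma}\label{lem:dual}
Let $i:X\to Z^*$ and $R:Z^*\to X$ be bounded operators with $Ri=I_X$. Then there is a projection of $X^{**}$ onto $X$ of norm at most $\|R\|\,\|i\|$.
\end{lemma}

\begin{proof}
Let $\pi:Z^{***}\to Z^*$ be restriction of functionals to $Z\subset Z^{**}$. Then $\|\pi\|\le1$ and $\pi$ is the identity on $Z^*$. Since $i^{**}$ extends $i$, the operator $R\pi i^{**}:X^{**}\to X$ sends $x\in X$ to $R\pi ix=Rix=x$.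
\end{proof}

\section{Liftings and a finite-dimensional model}\label{sec:lift}

We need a situation where a norm-controlled choice is possible point by point but not linearly. Let $\rho:A\to Q$ be a \emph{metric quotient map}, that is, $Q=A/\ker\rho$ with the norm $\|q\|=\inf\{\|a\|:\rho a=q\}$. A \emph{lifting} of $\rho$ is a bounded linear map $\tau:Q\to A$ with $\rho\tau=I_Q$.

\begin{lemma}\label{lem:lift}
\begin{enumerate}
\item[(a)] If $A$ is reflexive, every $q\in Q$ has a preimage $\tilde a\in A$ with $\|\tilde a\|=\|q\|$.
\item[(b)] If $\rho$ has a lifting, then $\ker\rho$ is complemented in $A$.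
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The ball $B_A$ is weakly compact, so $\rho(B_A)$ is weakly compact and hence norm closed. It contains the open unit ball of $Q$ by the definition of the quotient norm. So $\rho(B_A)=B_Q$, and the claim follows by scaling.
(b) The operator $I_A-\tau\rho$ maps into $\ker\rho$, since $\rho-\rho\tau\rho=0$, and it is the identity on $\ker\rho$.
\end{proof}

The obstruction in (b) is isomorphic and needs infinite dimensions. An isometric obstruction occurs already in dimension three (Figure~\ref{fig:hex}).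

\begin{lemma}\label{lem:hex}
Let $A=\ell_1^3$, $\mathbf 1=(1,1,1)$ and $Q=A/\mathbb R\mathbf 1$. The quotient map $\rho$ has no lifting of norm at most $1$.
\end{lemma}

\begin{proof}
Let $u_1,u_2,u_3$ be the unit vectors and $q_i=\rho u_i$, so $\|q_i\|\le1$. If $\tau$ is a lifting with $\|\tau\|\le1$, then $\tau q_i=u_i+t_i\mathbf 1$ for some $t_i$, and
\[
1\ge\|\tau q_i\|=|1+t_i|+2|t_i|\ge1+|t_i| .
\]
So $\tau q_i=u_i$. But $q_1+q_2+q_3=\rho\mathbf 1=0$ while $u_1+u_2+u_3\neq0$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]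
\draw[thick] (90:1)--(150:1)--(210:1)--(270:1)--(330:1)--(30:1)--cycle;
\draw (90:1)--(210:1)--(330:1)--cycle;
\draw[dashed] (270:1)--(30:1)--(150:1)--cycle;
\node at (90:1.2) {$q_1$};
\node at (210:1.25) {$q_2$};
\node at (330:1.25) {$q_3$};
\node at (270:1.2) {$-q_1$};
\node at (30:1.3) {$-q_2$};
\node at (150:1.3) {$-q_3$};
\end{tikzpicture}
\caption{The unit ball of $\ell_1^3$, an octahedron with vertices $\pm u_1,\pm u_2,\pm u_3$, seen in the direction $(1,1,1)$. Its shadow, a hexagon, is the unit ball of $Q=\ell_1^3/\mathbb R(1,1,1)$. The only point of the octahedron above the vertex $q_i$ is $u_i$; the $q_i$ sum to zero and the $u_i$ do not.}\label{fig:hex}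
\end{figure}

The following example converts this gap into an almost constrained subspace that is not constrained. We write $\oplus_1$ for a direct sum normed by the sum of the norms, and $e_k(q)$ for the sequence with $q$ in position $k$ and $0$ elsewhere.

\begin{example}\label{ex:model}
Let $\rho:A\to Q$ be as in Lemma~\ref{lem:hex}, let $m\ge3$ and $0<w<1-2/m$. Let $W_0=Q\oplus_1\dots\oplus_1Q$ ($m$ copies), $S_0y=w(y_1+\dots+y_m)$, and
\[
Z=\{(y,n,a)\in W_0\oplus_1Q\oplus_1A:\ S_0y+n=\rho a\},\qquad Y=\{(y,n,a)\in Z:\ n=0\}.
\]
For $m=3$ and $w=1/4$ these spaces have dimensions $9$ and $7$.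

\emph{$Y$ is almost constrained in $Z$.} Given $(y,n,a)\in Z$, remove $n$ and correct the last coordinate: take $\tilde a$ with $\rho\tilde a=n$ and $\|\tilde a\|=\|n\|$. Then $(y,0,a-\tilde a)\in Y$, and it is a substitute for $(y,n,a)$, because for $(z,0,b)\in Y$
\[
\|y-z\|+\|a-\tilde a-b\|\le\|y-z\|+\|n\|+\|a-b\| .
\]

\emph{$Y$ is not constrained in $Z$.} Let $P$ be a norm $1$ projection onto $Y$. We test it on the vectors $\xi_k(q)=(-w^{-1}e_k(q),q,0)\in Z$, where $q\in Q$, $k\le m$. Since $\xi_k(q)-\xi_l(q)$ lies in $Y$ and is fixed by $P$, the vector $P\xi_k(q)-\xi_k(q)$ does not depend on $k$. Hence there are linear maps $\eta:Q\to W_0$ and $\alpha:Q\to A$ with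
\[
P\xi_k(q)=\bigl(\eta(q)-w^{-1}e_k(q),\,0,\,-\alpha(q)\bigr)\qquad(k\le m),
\]
and membership in $Y$ says $q=S_0\eta(q)+\rho\alpha(q)$. For fixed $q$ choose $k$ with $\|\eta(q)_k\|\le\|\eta(q)\|/m$. Then
\[
\|\eta(q)-w^{-1}e_k(q)\|\ge\bigl(\|\eta(q)\|-\|\eta(q)_k\|\bigr)+\bigl(w^{-1}\|q\|-\|\eta(q)_k\|\bigr),
\]
and $\|P\xi_k(q)\|\le(w^{-1}+1)\|q\|$ gives
\[
(1-2/m)\|\eta(q)\|+\|\alpha(q)\|\le\|q\|\le w\|\eta(q)\|+\|\alpha(q)\| .
\]
As $w<1-2/m$, we get $\eta=0$. Then $\alpha$ is a lifting of norm at most $1$, contrary to Lemma~\ref{lem:hex}.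
\end{example}

The summand $W_0$ is there to supply test vectors with last coordinate $0$, on which $\|\alpha(q)\|$ is seen in full. Without $W_0$ the subspace $Y$ would be the line $\ker\rho$, and a line is constrained by the Hahn--Banach theorem. Several copies of $Q$ are used so that $\eta(q)$ cannot cancel all the vectors $w^{-1}e_k(q)$ at once.

In the example $Y$ is its own bidual, and the coordinate $n$ was added by hand. We want it to appear when we pass to the bidual. If $W_0$ is replaced by an infinite $\ell_1$-sum $W$ with weights $w_k$, the bidual of $W$ is $W\oplus_1N$ for a subspace $N$, and weak* limits of the sequences $(e_k(q))_k$ provide elements $n_q\in W^{**}$ of norm at most $\|q\|$ that $S^{**}$ sends to $(\lim w_k)q$. They play the part of the coordinate $n=q$ when $w_k\to1$; infinitely many copies take the place of the condition $w<1-2/m$.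

\section{The construction}\label{sec:constr}

Let $A$ be a reflexive space and $\rho:A\to Q$ a metric quotient map; then $Q$ is reflexive. Let $F_1\subset F_2\subset\cdots$ be finite-dimensional subspaces of $Q$ and $0<w_k\le1$ scalars. Put
\[
W=\Bigl(\bigoplus_kF_k\Bigr)_{\ell_1},\qquad S:W\to Q,\quad Sy=\sum_kw_ky_k,
\]
\[
X=\{(y,a)\in W\oplus_1A:\ Sy=\rho a\}.
\]
Then $\|S\|\le1$ and $X$ is a closed subspace of $W\oplus_1A$.

\subsection*{The bidual of $X$}
Recall that the dual of an $\ell_1$-sum is the $\ell_\infty$-sum of the duals, and the dual of a $c_0$-sum is the $\ell_1$-sum of the duals. Thus $W^*=(\bigoplus F_k^*)_{\ell_\infty}$ contains $V=(\bigoplus F_k^*)_{c_0}$, and $V^*=W$ because $F_k^{**}=F_k$. Let $N=V^\perp\subset W^{**}$ be the set of functionals on $W^*$ that vanish on $V$.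

\begin{lemma}\label{lem:W}
$W^{**}=W\oplus_1N$: every $\varphi\in W^{**}$ is uniquely $\varphi=y+n$ with $y\in W$, $n\in N$, and $\|\varphi\|=\|y\|+\|n\|$.
\end{lemma}

\begin{proof}
The restriction of $\varphi$ to $V$ belongs to $V^*=W$; call it $y$. Then $n=\varphi-y\in N$. The decomposition is unique because an element of $W$ that vanishes on $V$ is $0$. To prove $\|\varphi\|\ge\|y\|+\|n\|$, we almost norm $y$ and $n$ on disjoint sets of coordinates. Let $\varepsilon>0$ and choose $K$ with $\sum_{k>K}\|y_k\|<\varepsilon$. Let $f\in B_{W^*}$ have $f_k(y_k)=\|y_k\|$ for $k\le K$ and $f_k=0$ for $k>K$; then $f(y)>\|y\|-\varepsilon$, and $n(f)=0$ since $f\in V$. Choose $g\in B_{W^*}$ with $n(g)>\|n\|-\varepsilon$. Replacing $g_1,\dots,g_K$ by $0$ changes $g$ by an element of $V$, so we may assume that these coordinates vanish; then $|g(y)|<\varepsilon$. Now $\|f+g\|\le1$ and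
\[
\varphi(f+g)=f(y)+g(y)+n(f)+n(g)>\|y\|+\|n\|-3\varepsilon .\qedhere
\]
\end{proof}

Recall that if $X$ is a subspace of $Y$ with inclusion map $\iota$, then $\iota^{**}$ is an isometry of $X^{**}$ onto $X^{\perp\perp}\subset Y^{**}$ that extends $\iota$, and that $(Y_1\oplus_1Y_2)^{**}=Y_1^{**}\oplus_1Y_2^{**}$.

\begin{lemma}\label{lem:X}
$X^{**}=\{(\varphi,a)\in W^{**}\oplus_1A:\ S^{**}\varphi=\rho a\}$, isometrically and compatibly with the canonical embeddings.
\end{lemma}

\begin{proof}
Let $D:W\oplus_1A\to Q$, $D(y,a)=Sy-\rho a$. Then $X=\ker D$, and $D$ is onto because $\rho$ is. A functional that vanishes on $\ker D$ has the form $g\circ D$ with $g$ linear, and $g$ is bounded by the open mapping theorem; so $X^\perp=\operatorname{ran}D^*$ and $X^{\perp\perp}=(\operatorname{ran}D^*)^\perp=\ker D^{**}$. Since $A$ and $Q$ are reflexive, $D^{**}$ maps $W^{**}\oplus_1A$ to $Q$ by $D^{**}(\varphi,a)=S^{**}\varphi-\rho a$.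
\end{proof}

So an element of $X^{**}$ is a pair $(y+n,a)$ with $Sy+S^{**}n=\rho a$ and norm $\|y\|+\|n\|+\|a\|$, and $X$ is given by $n=0$. This is the shape of Example~\ref{ex:model}, with $S^{**}n$ in the place of $n$.

\begin{proposition}\label{prop:IP}
$X$ has the $IP_{f,\infty}$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:IP} it suffices to find a substitute for $x^{**}=(y+n,a)\in X^{**}$. The vector $S^{**}n$ lies in $Q$ and has norm at most $\|n\|$. By Lemma~\ref{lem:lift}(a) there is $\tilde a\in A$ with $\rho\tilde a=S^{**}n$ and $\|\tilde a\|\le\|n\|$. Put $x_0=(y,a-\tilde a)$. Then $Sy=\rho a-S^{**}n=\rho(a-\tilde a)$, so $x_0\in X$. For $x=(z,b)\in X$, Lemma~\ref{lem:W} applied to $(y-z)+n$ gives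
\[
\|x_0-x\|=\|y-z\|+\|a-b-\tilde a\|\le\|y-z\|+\|n\|+\|a-b\|=\|x^{**}-x\| .\qedhere
\]
\end{proof}

The estimate has no slack: the cost $\|\tilde a\|$ is paid by the whole of $\|n\|$. It needs the exact additivity of the norm in Lemma~\ref{lem:W} and the exact preimages of Lemma~\ref{lem:lift}(a). Reflexivity of $A$ supplies the latter and also keeps the second coordinate of $X^{**}$ in $A$.

\subsection*{What a projection would give}
Recall that an ultrafilter $\mathcal U$ on $\mathbb N$ is \emph{free} if it contains every cofinite set. A sequence in a compact Hausdorff space has a unique limit along $\mathcal U$; this limit is unchanged by finitely many terms, commutes with continuous maps, and equals the ordinary limit when that exists. We use one fixed $\mathcal U$ to choose weak* cluster points linearly. Put $F_\infty=\bigcup_kF_k$.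

\begin{proposition}\label{prop:proj}
Assume $w_k\to1$, and let $P$ be a bounded projection of $X^{**}$ onto $X$. Then there are linear maps $\eta:F_\infty\to W$ and $\alpha:F_\infty\to A$ such that for all $q\in F_\infty$
\begin{align}
q&=S\eta(q)+\rho\alpha(q),\label{eq:id}\\
\|\eta(q)\|+\|\alpha(q)\|&\le(2\|P\|-1)\|q\|.\label{eq:norm}
\end{align}
\end{proposition}

\begin{proof}
Let $q\in F_\infty$. Then $e_k(q)\in W$ is defined for all large $k$ and has norm $\|q\|$. Let $n_q$ be the weak* limit of $e_k(q)$ along $\mathcal U$ in the weak* compact set $\|q\|B_{W^{**}}$. The map $q\mapsto n_q$ is linear, because the vector operations are weak* continuous, and $\|n_q\|\le\|q\|$. For $q^*\in Q^*$,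
\[
\langle S^{**}n_q,q^*\rangle=\lim_{\mathcal U}q^*(Se_k(q))=\lim_{\mathcal U}w_kq^*(q)=q^*(q),
\]
so $S^{**}n_q=q$. Since also $S(w_k^{-1}e_k(q))=q$, Lemma~\ref{lem:X} shows that
\[
\xi_k(q)=\bigl(n_q-w_k^{-1}e_k(q),\,0\bigr)\in X^{**}\qquad(q\in F_k).
\]
Define $\eta(q)\in W$ and $\alpha(q)\in A$ by $P\xi_k(q)=\bigl(\eta(q)-w_k^{-1}e_k(q),\,-\alpha(q)\bigr)$. If $q\in F_k\cap F_l$, then $\xi_k(q)-\xi_l(q)=(w_l^{-1}e_l(q)-w_k^{-1}e_k(q),0)$ lies in $X$ and is fixed by $P$. So $P\xi_k(q)-\xi_k(q)=(\eta(q)-n_q,-\alpha(q))$ is the same for $k$ and $l$, and $\eta,\alpha$ are well defined. They are linear on each $F_k$, hence on the increasing union $F_\infty$. Since $P\xi_k(q)\in X$, we have $S\eta(q)-q=-\rho\alpha(q)$, which is \eqref{eq:id}. Separating the $k$-th coordinate gives $\|\eta(q)-w_k^{-1}e_k(q)\|\ge\|\eta(q)\|-2\|\eta(q)_k\|+w_k^{-1}\|q\|$, and $\|\xi_k(q)\|\le(1+w_k^{-1})\|q\|$. Therefore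
\[
\|\eta(q)\|-2\|\eta(q)_k\|+w_k^{-1}\|q\|+\|\alpha(q)\|\le\|P\|(1+w_k^{-1})\|q\| .
\]
As $k\to\infty$, $\eta(q)_k\to0$ and $w_k\to1$, and \eqref{eq:norm} follows.
\end{proof}

By \eqref{eq:id}, $\alpha$ is a lifting of $\rho$ up to the error $S\eta$. The two counterexamples dispose of this error in different ways: by a strict inequality when $\|P\|=1$, and by compactness when $P$ is only bounded.

\section{Renormings of $\ell_1$}\label{sec:C}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Apply the construction to $A=\ell_1^3$ and $Q=\ell_1^3/\mathbb R\mathbf 1$ as in Lemma~\ref{lem:hex}, with $F_k=Q$ for all $k$, and $0<w_k<1$, $w_k\to1$. By Proposition~\ref{prop:IP}, $X$ has the $IP_{f,\infty}$.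

\emph{$X$ is isomorphic to $\ell_1$.} The plane $Q$ is isomorphic to $\ell_1^2$, so $W$ is isomorphic to the $\ell_1$-sum of copies of $\ell_1^2$, which is $\ell_1$. Let $\sigma:Q\to A$ be any linear map with $\rho\sigma=I_Q$ (lift a basis). Then $(y,a)\mapsto(y,a-\sigma Sy)$ is an isomorphism of $X$ onto $W\oplus\ker\rho$, with inverse $(y,c)\mapsto(y,c+\sigma Sy)$, and $W\oplus\ker\rho\cong\ell_1\oplus\mathbb R\cong\ell_1$. We carry the norm of $X$ over to $\ell_1$ by such an isomorphism.

\emph{$X$ is not constrained in $X^{**}$.} Let $P$ be a norm $1$ projection of $X^{**}$ onto $X$, and take $\eta,\alpha$ from Proposition~\ref{prop:proj}, defined on $F_\infty=Q$. Now \eqref{eq:norm} reads $\|\eta(q)\|+\|\alpha(q)\|\le\|q\|$. If $\eta(q)\neq0$, then $\|S\eta(q)\|\le\sum w_k\|\eta(q)_k\|<\|\eta(q)\|$ because every $w_k<1$, and \eqref{eq:id} gives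
\[
\|q\|\le\|S\eta(q)\|+\|\rho\alpha(q)\|<\|\eta(q)\|+\|\alpha(q)\|\le\|q\|,
\]
which is absurd. So $\eta=0$, and $\alpha$ is a lifting of norm at most $1$, contrary to Lemma~\ref{lem:hex}.

\emph{Projections of norm close to $1$.} Instead of moving $S^{**}n$ into the coordinate $A$, move it into the $k$-th copy of $Q$:
\[
P_k(y+n,a)=\bigl(y+w_k^{-1}e_k(S^{**}n),\,a\bigr).
\]
This map is linear by Lemma~\ref{lem:W}. Its values lie in $X$ because $Sy+S^{**}n=\rho a$, and it is the identity on $X$, where $n=0$. Moreover
\[
\|P_k(y+n,a)\|\le\|y\|+w_k^{-1}\|n\|+\|a\|\le w_k^{-1}\|(y+n,a)\|,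
\]
and $w_k^{-1}\to1$.

\emph{The space $\ell_1\oplus E$.} Renorm it as $X\oplus_1E$, with bidual $X^{**}\oplus_1E^{**}$. Let $\Pi$ be a norm $1$ projection of $E^{**}$ onto $E$, or $\Pi=0$ if $E=\{0\}$. Given $(x^{**},e^{**})$, let $x_0$ be a substitute for $x^{**}$ in $X$. For $(x,e)\in X\oplus_1E$,
\[
\|x_0-x\|+\|\Pi e^{**}-e\|=\|x_0-x\|+\|\Pi(e^{**}-e)\|\le\|x^{**}-x\|+\|e^{**}-e\|,
\]
so $(x_0,\Pi e^{**})$ is a substitute, and $X\oplus_1E$ has the $IP_{f,\infty}$ by Lemma~\ref{lem:IP}. If $R$ were a norm $1$ projection of $X^{**}\oplus_1E^{**}$ onto $X\oplus_1E$, then sending $x^{**}$ to the first coordinate of $R(x^{**},0)$ would define an operator $X^{**}\to X$ of norm at most $1$ that is the identity on $X$. We have just shown that there is none.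
\end{proof}

The strict inequality $w_k<1$ is needed for every $k$: if $w_k=1$ for one $k$, then $P_k$ has norm $1$.

\section{A space that is not complemented in its bidual}\label{sec:A}

The projections $P_k$ exist as soon as one $F_k$ is all of $Q$. To rule out every bounded projection we take $Q$ infinite-dimensional, with no lifting at all, so that no single $F_k$ can hold all the vectors $S^{**}n$. We must then show that the error $S\eta$ in \eqref{eq:id} cannot do the work of a lifting. The reason is that an operator from a reflexive space into $W$ is, up to small norm, supported on finitely many coordinates. Let $\pi_m:W\to W$ keep the first $m$ coordinates and replace the others by $0$; then $\|I_W-\pi_m\|\le1$ and $\pi_my\to y$ for each $y$.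

\begin{lemma}\label{lem:schur}
\begin{enumerate}
\item[(a)] $W$ has the Schur property: weakly convergent sequences in $W$ converge in norm.
\item[(b)] If $Q$ is reflexive and $\eta:Q\to W$ is a bounded operator, then $\|\eta-\pi_m\eta\|\to0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose that $(u_m)$ is weakly null and $\|u_m\|\ge\delta>0$ for all $m$. For each $K$ the sequence $(\pi_Ku_m)_m$ is weakly null in a finite-dimensional space, so it tends to $0$ in norm. Put $K_0=0$ and choose inductively $m_j>m_{j-1}$ with $\|\pi_{K_{j-1}}u_{m_j}\|\le\delta/8$, and then $K_j>K_{j-1}$ with $\|u_{m_j}-\pi_{K_j}u_{m_j}\|\le\delta/8$. Let $v_j$ be the part of $u_{m_j}$ on the block of coordinates $K_{j-1}<k\le K_j$; then $\|u_{m_j}-v_j\|\le\delta/4$. The blocks are disjoint, so there is $f\in B_{W^*}$ whose $k$-th coordinate norms the $k$-th coordinate of $v_j$ for each $k$ in the $j$-th block. Then $f(u_{m_j})\ge\|v_j\|-\delta/4\ge\delta/2$ for all $j$, a contradiction.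

(b) Otherwise there are $\delta>0$, indices $m_j\to\infty$ and $q_j\in B_Q$ with $\|(I_W-\pi_{m_j})\eta q_j\|>\delta$. A bounded sequence in a reflexive space has a weakly convergent subsequence, so we may assume $q_j\to q$ weakly. Then $\eta q_j\to\eta q$ weakly, hence in norm by (a), and
\[
\|(I_W-\pi_{m_j})\eta q_j\|\le\|\eta q_j-\eta q\|+\|(I_W-\pi_{m_j})\eta q\|\to0,
\]
a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $A=\ell_p$ with $1<p<\infty$, $p\neq2$. This space is separable and reflexive, and it is not isomorphic to a Hilbert space: if $T$ were such an isomorphism, the parallelogram law would make the average of $\|\sum_{i\le n}\pm Tu_i\|^2$ over all signs equal to $\sum_{i\le n}\|Tu_i\|^2$, and these quantities are of order $n^{2/p}$ and $n$. By the theorem of Lindenstrauss and Tzafriri \cite{LT}, every Banach space that is not isomorphic to a Hilbert space has an uncomplemented closed subspace. Let $M\subset A$ be one, and let $\rho:A\to Q=A/M$ be the quotient map. The space $Q$ is separable; let $F_k$ be the span of the first $k$ terms of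 a dense sequence, so that $F_\infty$ is dense in $Q$. Take $w_k=1$ for all $k$ and form $X$. It is separable as a subspace of $W\oplus_1A$, and nonzero because it contains $\{0\}\times M$ and $M\ne\{0\}$. It has the $IP_{f,\infty}$ by Proposition~\ref{prop:IP}.

Suppose that $P$ is a bounded projection of $X^{**}$ onto $X$. By \eqref{eq:norm}, the maps $\eta$ and $\alpha$ of Proposition~\ref{prop:proj} extend from $F_\infty$ to bounded operators on $Q$, and \eqref{eq:id} persists by continuity: $\rho\alpha=I_Q-S\eta$. By Lemma~\ref{lem:schur}(b) there is $m$ with $\|\eta-\pi_m\eta\|<1$. Then $J=I_Q-S(\eta-\pi_m\eta)$ is invertible by the Neumann series. The remaining part $S\pi_m\eta$ of the error takes its values in $F_1+\dots+F_m=F_m$, and on this finite-dimensional space there is a bounded linear $\sigma:F_m\to A$ with $\rho\sigma q=q$ (lift a basis). Hence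
\[
\rho\,(\alpha+\sigma S\pi_m\eta)=I_Q-S\eta+S\pi_m\eta=J,
\]
and $\tau=(\alpha+\sigma S\pi_m\eta)J^{-1}$ is a lifting of $\rho$. By Lemma~\ref{lem:lift}(b), $M$ is complemented in $A$, a contradiction. So no bounded projection of $X^{**}$ has range $X$.

If $X$ were isomorphic to a complemented subspace of a dual space $Z^*$, there would be bounded operators $i:X\to Z^*$ and $R:Z^*\to X$ with $Ri=I_X$, and Lemma~\ref{lem:dual} would give a bounded projection of $X^{**}$ onto $X$.
\end{proof}

\section{Spaces without a copy of $\ell_1$}\label{sec:B}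

A norm $1$ projection onto $X$ is determined by its kernel, so we look at the set of all vectors that can belong to such a kernel:
\[
\Gamma=\{v\in X^{**}:\ \|x+v\|\ge\|x\|\ \text{ for all }x\in X\}.
\]

\begin{lemma}\label{lem:Gamma}
The set $\Gamma$ is closed under scalar multiples, $\Gamma\cap X=\{0\}$, and $\ker P\subset\Gamma$ for every norm $1$ projection $P$ of $X^{**}$ onto $X$. If $X$ has the $IP_{f,\infty}$, then $X+\Gamma=X^{**}$.
\end{lemma}

\begin{proof}
For $v\in\Gamma$ and $t\neq0$, $\|x+tv\|=|t|\,\|x/t+v\|\ge\|x\|$. If $v\in\Gamma\cap X$, the choice $x=-v$ gives $v=0$. If $Pv=0$, then $\|x\|=\|P(x+v)\|\le\|x+v\|$. Finally, let $x_0$ be a substitute for $x^{**}$ (Lemma~\ref{lem:IP}) and $v=x^{**}-x_0$. Then $\|x+v\|=\|x^{**}-(x_0-x)\|\ge\|x_0-(x_0-x)\|=\|x\|$, so $v\in\Gamma$.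
\end{proof}

It remains to show that $\Gamma$ is closed under addition. This can fail. For $\ell_1$ with its usual norm, Lemma~\ref{lem:W} with $F_k=\mathbb R$ gives $\ell_1^{**}=\ell_1\oplus_1N$ and $\Gamma=\{y+n:\|y\|\le\|n\|\}$: the condition $\|x+y\|+\|n\|\ge\|x\|$ for $x=-y$ says $\|n\|\ge\|y\|$, and the converse is the triangle inequality. So for $0<\|y\|\le\|n\|$ both $y+n$ and $y-n$ lie in $\Gamma$, and their sum $2y$ does not.

Let $B=B_{X^*}$ with the weak* topology, a compact Hausdorff space; ``open'' means relatively weak* open in $B$. Elements of $X$ are continuous functions on $B$, elements of $X^{**}$ are bounded functions on $B$. To prove $\|x+v_1+v_2\|\ge\|x\|$ we want one $f\in B$ that almost norms $x$ and at which $v_1$ and $v_2$ are both small. For a single $v\in\Gamma$ such points are abundant.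

\begin{lemma}\label{lem:dense}
If $v\in\Gamma$, then $B\cap\ker v$ is weak* dense in $B$.
\end{lemma}

\begin{proof}
For a subspace $L$ of a Banach space $Y$ and $\psi\in Y^*$, the Hahn--Banach theorem gives $\|\psi|_L\|=\operatorname{dist}(\psi,L^\perp)$. Take $Y=X^*$ and $L=\ker v$, so that $L^\perp=\mathbb Rv$. For $x\in X$,
\[
\sup\{f(x):f\in B\cap\ker v\}=\operatorname{dist}(x,\mathbb Rv)=\|x\|,
\]
because $\mathbb Rv\subset\Gamma$. Suppose that $f_0\in B$ lies outside the weak* closure of the convex set $B\cap\ker v$. The weak* continuous functionals on $X^*$ are the elements of $X$, so the separation theorem gives $x\in X$ with $\sup\{f(x):f\in B\cap\ker v\}<f_0(x)$, that is, $\|x\|<f_0(x)\le\|x\|$, a contradiction.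
\end{proof}

Two dense sets carry no information about each other. We need $v$ to be small on an open set, and for this it suffices that $v$ be almost constant on an open set. The \emph{oscillation} of $v$ on $U$ is $\sup_Uv-\inf_Uv$. For $X=\ell_1$, where $B=[-1,1]^{\mathbb N}$ with the product topology, the functional $v(f)=\lim_{\mathcal U}f_k$ has oscillation $2$ on every nonempty open set, since a basic open set restricts only finitely many coordinates. The next lemma shows that such behavior always produces a copy of $\ell_1$; it is the only place where that hypothesis is used.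

\begin{lemma}\label{lem:osc}
Suppose that $X$ contains no isomorphic copy of $\ell_1$. For every $v\in X^{**}$, $\delta>0$ and nonempty open $U\subset B$ there is a nonempty open $U'\subset U$ on which the oscillation of $v$ is at most $\delta$.
\end{lemma}

\begin{proof}
Suppose that $v$ has oscillation greater than $\delta$ on every nonempty open subset of $U$.

\emph{Step 1: uniform levels.} To build an $\ell_1$-basis we need $v$ to jump across one fixed interval everywhere in some open set. Let $f\in U$, and let $G_1,G_2\subset U$ be open neighborhoods of $f$. With $G=G_1\cap G_2$ we have $\sup_{G_2}v-\inf_{G_1}v\ge\sup_Gv-\inf_Gv>\delta$. Hence $\inf_G\sup_Gv-\sup_G\inf_Gv\ge\delta$, where the outer $\inf$ and $\sup$ range over the open neighborhoods $G\subset U$ of $f$. Choose rationals $a<b$ strictly between these two numbers. Every neighborhood of $f$ then meets both $\{v<a\}$ and $\{v>b\}$, so $f$ lies in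
\[
C_{a,b}=\overline{\{g\in U:v(g)<a\}}\cap\overline{\{g\in U:v(g)>b\}},
\]
with closures taken in $U$. Thus $U$ is the union of the countably many closed sets $C_{a,b}$. As an open subset of a compact Hausdorff space, $U$ is locally compact Hausdorff, and the Baire category theorem applies: some $C_{a,b}$ contains a nonempty open set $U_\emptyset$. Every nonempty open subset of $U_\emptyset$ meets both $\{v<a\}$ and $\{v>b\}$.

\emph{Step 2: a tree of open sets.} We replace $v$ by elements of $X$, which are continuous and so split open sets into open sets. We construct $x_n\in\|v\|B_X$ and nonempty open sets $U_s\subset U_\emptyset$, indexed by finite sequences $s$ of zeros and ones. Suppose that $U_s$ is given for all $s\in\{0,1\}^n$. Pick $f_s,g_s\in U_s$ with $v(f_s)<a$ and $v(g_s)>b$. These finitely many inequalities define a weak* open neighborhood of $v$ in $X^{**}$, and by Goldstine's theorem $B_X$ is weak* dense in $B_{X^{**}}$. So there is $x_{n+1}\in\|v\|B_X$ with $f_s(x_{n+1})<a$ and $g_s(x_{n+1})>b$ for all $s\in\{0,1\}^n$. Put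
\[
U_{s0}=\{f\in U_s:f(x_{n+1})<a\},\qquad U_{s1}=\{f\in U_s:f(x_{n+1})>b\}.
\]
These sets are open and contain $f_s$ and $g_s$ respectively. If $s\in\{0,1\}^m$ and $f\in U_s$, then for $i\le m$ we have $f(x_i)<a$ when $s_i=0$ and $f(x_i)>b$ when $s_i=1$.

\emph{Step 3: the copy of $\ell_1$.} Let $c_1,\dots,c_m\in\mathbb R$. Let $s_i=1$ if $c_i\ge0$ and $s_i=0$ otherwise, let $s'_i=1-s_i$, and pick $f\in U_s$, $g\in U_{s'}$. Then $c_i(f-g)(x_i)\ge(b-a)|c_i|$ for each $i$, and $\|f-g\|\le2$, so
\[
\frac{b-a}{2}\sum_i|c_i|\le\Bigl\|\sum_ic_ix_i\Bigr\|\le\|v\|\sum_i|c_i| .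
\]
The closed span of $(x_n)$ is therefore isomorphic to $\ell_1$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We show that $\Gamma$ is closed under addition. Let $v_1,v_2\in\Gamma$, $x\in X$ and $\varepsilon,\delta>0$. The set $U=\{f\in B:f(x)>\|x\|-\varepsilon\}$ is open and nonempty. By Lemma~\ref{lem:osc} there is a nonempty open $U_1\subset U$ on which $v_1$ has oscillation at most $\delta$. By Lemma~\ref{lem:dense}, $v_1$ vanishes at some point of $U_1$, so $|v_1|\le\delta$ on $U_1$. The same two lemmas, applied to $v_2$ and $U_1$, give a nonempty open $U_2\subset U_1$ with $|v_2|\le\delta$ on $U_2$. For $f\in U_2$,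
\[
\|x+v_1+v_2\|\ge f(x)+v_1(f)+v_2(f)\ge\|x\|-\varepsilon-2\delta .
\]
Since $\varepsilon$ and $\delta$ are arbitrary, $v_1+v_2\in\Gamma$.

By Lemma~\ref{lem:Gamma}, $\Gamma$ is a linear subspace and $X^{**}=X\oplus\Gamma$. The linear map $x+v\mapsto x$ satisfies $\|x\|\le\|x+v\|$ by the definition of $\Gamma$, so it is a projection onto $X$ of norm at most $1$, and of norm exactly $1$ because $X\neq\{0\}$.

Let $P$ be any norm $1$ projection of $X^{**}$ onto $X$, and let $v\in\Gamma$. Then $v-Pv\in\ker P\subset\Gamma$, so $Pv=v-(v-Pv)\in\Gamma\cap X=\{0\}$. Hence $P(x+v)=x$ for all $x\in X$, $v\in\Gamma$, and $P$ is the projection just constructed.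
\end{proof}

Uniqueness also depends on the hypothesis: on $\ell_1^{**}=\ell_1\oplus_1N$, every map $y+n\mapsto y+\psi(n)y_0$ with $\psi\in B_{N^*}$ and $y_0\in B_{\ell_1}$ is a norm $1$ projection onto $\ell_1$.

\begin{thebibliography}{9}

\bibitem{AC}
\emph{Almost constrained subspaces of Banach spaces},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 2004-132-01/\allowbreak S0002-9939-03-07146-6/\allowbreak S0002-9939-03-07146-6.pdf}

\bibitem{LT}
Lindenstrauss and Tzafriri,
\emph{On the complemented subspaces problem},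
Israel J. Math. \textbf{9} (1971).

\end{thebibliography}
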